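\title{Testing Convexity in the Plane with Polylogarithmically Many Queries}

\begin{abstract}
A real function on a finite set $P\subset\mathbb R^2$ is convex if it extends to a convex function on the convex hull of $P$. We give an adaptive tester with one-sided error that distinguishes convex functions from functions that are $\varepsilon$-far from convex with $O\big(\varepsilon^{-3}\log^3N\cdot\log^2(\frac{\log N}{\varepsilon}+2)\big)$ queries, where $N=|P|$. For the grid $[n]\times[n]$ and constant $\varepsilon$ this is $\mathrm{poly}(\log n)$. The tester takes the lower convex hull of a random sample of the graph of the function, cuts the domain in two with a planar separator of a graph on the facets of this hull, and recurses into the part that contains a random test point.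
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $P\subset\mathbb R^2$ be a finite set with $N$ points. A function $f:P\to\mathbb R$ is \emph{convex} if it is the restriction to $P$ of a convex function $\operatorname{conv}(P)\to\mathbb R$. The \emph{distance} between two functions on $P$ is the fraction of points of $P$ at which they differ, and for $\varepsilon\in(0,1)$ the function $f$ is \emph{$\varepsilon$-far from convex} if its distance to every convex function on $P$ is at least $\varepsilon$. The distance counts values and ignores their size: $f$ is $\varepsilon$-far when at least $\varepsilon N$ of its values must be changed, by arbitrary amounts, to make it convex.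

An \emph{$\varepsilon$-tester for convexity} is a randomized algorithm that knows $P$ and has query access to $f$: a query reveals $f(x)$ at a chosen point $x\in P$. It must accept with probability at least $2/3$ when $f$ is convex and reject with probability at least $2/3$ when $f$ is $\varepsilon$-far from convex. Its \emph{query complexity} is the worst-case number of queries. The tester is \emph{nonadaptive} if it chooses all query points before seeing any value and \emph{adaptive} if later queries may depend on earlier answers. It has \emph{one-sided error} if it accepts every convex function with probability $1$.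

Write $[n]=\{1,\dots,n\}$. On the grid $[n]\times[n]$, querying everything costs $n^2$. The following question is Open Problem 1 of \cite{source}.

\medskip
\noindent\emph{Is there, for every constant $\varepsilon\in(0,1)$, an $\varepsilon$-tester for convexity of functions $f:[n]\times[n]\to\mathbb R$ with query complexity $\mathrm{poly}(\log n)$, where the polynomial may depend on $\varepsilon$ but not on $n$?}
\medskip

It is known, as quoted in \cite{source}, that a tester giving a positive answer has to be adaptive. We show that the answer is yes. The proof uses nothing specific to the grid. Throughout, $\log$ and $\ln$ both denote the natural logarithm.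

\begin{theorem}\label{thm:main}
Let $P\subset\mathbb R^2$ be a finite set with $N=|P|\ge2$, let $\varepsilon\in(0,1)$, and put
\[
k=\lceil\log_{3/2}N\rceil,\qquad \Lambda=8k/\varepsilon,\qquad r=\big\lceil(400\,\Lambda\ln\Lambda)^2\big\rceil .
\]
There is an adaptive $\varepsilon$-tester for convexity of functions $f:P\to\mathbb R$ that accepts every convex $f$ with probability $1$, rejects every $f$ that is $\varepsilon$-far from convex with probability at least $2/3$, and makes at most
\[
\lceil 3/\varepsilon\rceil\,\big(1+(k+1)r\big)=O\Big(\varepsilon^{-3}\log^3N\cdot\log^2\big(\tfrac{\log N}{\varepsilon}+2\big)\Big)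
\]
queries.
\end{theorem}

\begin{corollary}\label{cor:grid}
For every $\varepsilon\in(0,1)$ and $n\ge3$ there is an adaptive $\varepsilon$-tester with one-sided error for convexity of functions $f:[n]\times[n]\to\mathbb R$ that makes $O\big(\varepsilon^{-3}\log^3n\,(\log\log n+\log\frac1\varepsilon)^2\big)$ queries. In particular, $\mathrm{poly}(\log n)$ queries suffice for every constant $\varepsilon$.
\end{corollary}

\begin{proof}
Take $N=n^2$. For $n\ge3$ we have $\log n\ge1$, so $\frac{\log N}{\varepsilon}+2\le\frac{4\log n}{\varepsilon}$. The logarithm of the right side is $\log4+\log\log n+\log\frac1\varepsilon$, and the constant $\log 4$ is absorbed because $\log\log n\ge\log\log3>0$. (For $n\le2$ there are at most four points to query.)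
\end{proof}

Section~\ref{sec:finite} recalls how convexity on a finite set is certified and refuted, and gives two examples that suggest a negative answer. Section~\ref{sec:line} shows the method for points on a line. The proof begins in Section~\ref{sec:gp}, which puts $f$ in general position. Sections~\ref{sec:envelope} and~\ref{sec:graph} contain the deterministic geometry of one sample and end with the separation property, Proposition~\ref{prop:sep}. Sections~\ref{sec:tester} and~\ref{sec:sound} define the tester and analyze it.

\section{Convexity on a finite set, and where it can fail}\label{sec:finite}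

A \emph{simple configuration} in a finite set $S\subset\mathbb R^2$ is a triple $(x;Y,\lambda)$, where $x\in S$, the set $Y\subset S\setminus\{x\}$ is affinely independent, and the weights $\lambda_y>0$ $(y\in Y)$ satisfy $\sum_y\lambda_y=1$ and $\sum_y\lambda_yy=x$. Thus $x$ lies inside a segment or a triangle spanned by other points of $S$. Affine independence makes $\lambda$ a function of $(x,Y)$, so $S$ has finitely many simple configurations. The \emph{gap} of $h:S\to\mathbb R$ at the configuration is $\sum_y\lambda_yh(y)-h(x)$, and the configuration is \emph{violated} if the gap is negative.

\begin{lemma}\label{lem:equiv}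
For $h:S\to\mathbb R$ the following are equivalent.
\begin{enumerate}
\item[(a)] $h$ is the restriction of a convex function on a convex set containing $S$.
\item[(b)] No simple configuration in $S$ is violated.
\item[(c)] For each $x\in S$ there is an affine function $\ell_x:\mathbb R^2\to\mathbb R$ with $\ell_x(x)=h(x)$ and $\ell_x\le h$ on $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b) is Jensen's inequality. For (c)$\Rightarrow$(a), the function $\max_{x\in S}\ell_x$ is convex on $\mathbb R^2$; at a point $x\in S$ it is at most $h(x)$ because every $\ell_{x'}$ is, and at least $\ell_x(x)=h(x)$.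

For (b)$\Rightarrow$(c), suppose that (c) fails at $x$. Then the system $\langle g,y-x\rangle\le h(y)-h(x)$, $y\in S\setminus\{x\}$, has no solution $g\in\mathbb R^2$. Farkas' lemma says that a finite system $\langle g,u_i\rangle\le b_i$ is infeasible if and only if there are $\lambda_i\ge0$ with $\sum\lambda_iu_i=0$ and $\sum\lambda_ib_i<0$. Such weights are not all zero; scaling them to have sum $1$, we get $\sum\lambda_yy=x$ and $\sum\lambda_yh(y)<h(x)$. Minimize $\sum\lambda_yh(y)$ over the polytope of all weights $\lambda\ge0$ on $S\setminus\{x\}$ with $\sum\lambda_y=1$ and $\sum\lambda_yy=x$. The minimum is less than $h(x)$ and is attained at a vertex. The support $Y$ of a vertex is affinely independent, since an affine dependence on $Y$ could be added to and subtracted from $\lambda$ in small amounts without leaving the polytope. So $(x;Y,\lambda)$ is a violated simple configuration.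
\end{proof}

Condition (a) is the definition of convexity from Section~\ref{sec:intro}, since a convex function on a convex set containing $S$ restricts to $\operatorname{conv}(S)$. Condition (b) says that nonconvexity always has a witness with at most four points. Condition (c) is the certificate of convexity that our analysis produces; we call $\ell_x$ a \emph{support of $h$ at $x$ on $S$}.

\begin{lemma}\label{lem:extend}
Let $f:P\to\mathbb R$ and $S\subset P$. If $f|_S$ is convex, then $f$ agrees on $S$ with a convex function on $P$. If moreover $f$ is $\varepsilon$-far from convex, then $|S|\le(1-\varepsilon)N$.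
\end{lemma}

\begin{proof}
For $S=\emptyset$ there is nothing to prove. Otherwise $\max_{x\in S}\ell_x$, with the supports $\ell_x$ of $f|_S$, is convex on $\mathbb R^2$ and equals $f$ on $S$. Its distance to $f$ is at most $1-|S|/N$, and this is at least $\varepsilon$ when $f$ is $\varepsilon$-far.
\end{proof}

So a tester with one-sided error can reject only when the queried points contain a violated configuration; otherwise its view is also the view of a convex function. The question is how well a far function can hide its violated configurations. In both examples below we use that for a quadratic form $q$ and a simple configuration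
\begin{equation}\label{eq:quad}
\sum_y\lambda_y\,q(y)-q(x)=\sum_y\lambda_y\,q(y-x),
\end{equation}
which follows by expanding $q(y)=q(x+(y-x))$: the cross terms cancel because $\sum\lambda_y(y-x)=0$.

\begin{example}[Hiding at a scale]\label{ex:scale}
Let $n\ge3$ and $f(i,j)=i^2+j^2+2(-1)^i$. At the midpoint of $(4m+1,j)$ and $(4m+3,j)$ the gap is $1-2-2<0$. These triples are disjoint, each row contains $\lfloor(n+1)/4\rfloor\ge n/6$ of them, and a convex function differs from $f$ on each. So $f$ is $\frac16$-far from convex. On the other hand, the last term of $f$ lowers a gap by at most $4$, so by \eqref{eq:quad} a violated configuration has $\sum\lambda_y|y-x|^2<4$ and contains two points at distance less than $2$. Among $q$ independent uniform points such a pair occurs with probability at most $9\binom q2/n^2$. Uniform sampling alone therefore needs order $n$ points.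
\end{example}

\begin{example}[Hiding in a direction]\label{ex:dir}
Let $n\ge10$, let $b$ be an integer with $1\le b\le n/10$, and put $v=(1,b)$, $w=(-b,1)$ and $f_b(z)=M\langle w,z\rangle^2-\langle v,z\rangle^2$. On each line parallel to $v$ the function $f_b$ is strictly concave, so a convex function agrees with it at no more than two points of the line. The leftmost grid point $z$ of such a line has $z-v\notin[n]\times[n]$, so at most $(1+b)n\le n^2/5$ lines parallel to $v$ meet the grid, and $f_b$ is $\frac35$-far from convex. By \eqref{eq:quad} the gap is $M\sum\lambda_y\langle w,y-x\rangle^2-\sum\lambda_y\langle v,y-x\rangle^2$. There are finitely many configurations, so for large $M$ only those contained in a line parallel to $v$ are violated. Two query points have difference parallel to $(1,b)$ for at most one $b$. Hence $q$ points chosen in advance contain a violated configuration of $f_b$ for at most $\binom q2$ of the $\lfloor n/10\rfloor$ values of $b$, and averaging over $b$ shows that a nonadaptive $\frac35$-tester with one-sided error needs order $\sqrt n$ queries.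
\end{example}

A grid has only about $\log n$ dyadic scales, and a tester can afford to try all of them. It has polynomially many directions, and a function may use different directions in different regions. One might therefore guess that $\mathrm{poly}(\log n)$ queries do not suffice. The guess overlooks that the values of $f$ on a sample carry geometric information. Our tester uses this information to cut the domain along a curve adapted to $f$, in such a way that violations between the two sides need not be looked for.

\section{The idea for points on a line}\label{sec:line}

Let $P\subset\mathbb R$ be finite and $h:P\to\mathbb R$. To show that $h$ is convex on a large set $S$ we need, for each $x\in S$, a support at $x$ that lies below $h$ on all of $S$, while only a few values can be queried. The following observation controls a support at unqueried points.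

\begin{lemma}\label{lem:line}
Let $x<p\le y$ be points of $P$ and let $L$ be an affine function with $L(p)=h(p)$, $L(x)<h(x)$ and $L(y)<h(y)$. Then every affine $\ell$ with $\ell(x)=h(x)$ and $\ell(p)\le h(p)$ satisfies $\ell(y)<h(y)$.
\end{lemma}

\begin{proof}
The affine function $\ell-L$ is positive at $x$ and nonpositive at $p>x$, hence nonpositive at $y\ge p$. So $\ell(y)\le L(y)<h(y)$.
\end{proof}

Let $R\subset P$ consist of $r$ random points together with $\min P$ and $\max P$. Query $R$ and let $\hat h$ be the piecewise affine convex function whose graph is the lower boundary of the convex hull of the points $(q,h(q))$, $q\in R$. Let $[p,p']$ be a piece of $\hat h$ that contains a median of $P$, and let $L$ be the affine function equal to $\hat h$ on it. Say that $y$ \emph{sees} this piece if $h(y)\le L(y)$. A test point $x$ is of one of three kinds.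
\begin{enumerate}
\item If $h(x)>\hat h(x)$, then $x$ lies above a chord between sample points, and we reject.
\item If $x$ sees the piece, we give up on $x$.
\item Otherwise $x\notin[p,p']$, because $\hat h=L$ there. If $x<p$, Lemma~\ref{lem:line} shows that every support at $x$ that respects the sample lies below $h$ at all points $y\ge p$ that do not see the piece. Only the points left of $p$, at most half of $P$, remain to be compared with $x$, and we recurse on them. The case $x>p'$ is the mirror image.
\end{enumerate}
After about $\log N$ rounds at most $r$ points remain, and we query them all. If no violation appears among the queried points, there is an affine $\ell_x$ that supports $h$ at $x$ on all of them. Let $S$ be the set of points that are neither rejected nor see the chosen piece in any round. Each $y\in S$ either stays with $x$ to the end, and is queried, or is separated from $x$ in some round, and then $\ell_x(y)<h(y)$. So $h|_S$ is convex, and if $h$ is $\varepsilon$-far then $|S|\le(1-\varepsilon)N$. Few points are given up: $L\le h$ on a random sample of size $r$, so, apart from ties, only a fraction of order $(\log r)/r$ of the current domain can have $h\le L$ (see Lemma~\ref{lem:net}). Hence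 nearly $\varepsilon N$ points lead to rejection.

\begin{example}\label{ex:line}
Let $P=\{0,1,3,4,5,6,7,8\}$ with values $6,3,0,1,0,-5,1,3$ and $R=\{0,3,5,8\}$, as in Figure~\ref{fig:line}. The slopes of $\hat h$ are $-2,0,1$; the middle piece is $[3,5]$, with $L=0$. The point $4$ is rejected, since $h(4)=1>0=\hat h(4)$. The point $6$ sees the middle piece. For $x=1$, the function $\ell(z)=3+s(z-1)$ lies below $h$ on $R$ exactly when $-3\le s\le-\frac32$, and then $\ell\le0$ on $[3,\infty)$. So $\ell(4)<h(4)$ and $\ell(7)<h(7)$, for which only $h(4),h(7)>0$ matters. The hypothesis $L(y)<h(y)$ cannot be dropped: for $s=-\frac32$ we have $\ell(6)=-\frac92>h(6)$.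
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1,yscale=0.36]
\draw[dashed] (-0.6,0) -- (8.6,0) node[right] {$L$};
\draw[very thick] (0,6) -- (3,0) -- (5,0) -- (8,3) node[right] {$\hat h$};
\draw (0,4.5) -- (7,-6) node[right] {$\ell$};
\foreach \a/\b in {0/6,3/0,5/0,8/3} \node[circle,fill,inner sep=1.8pt] at (\a,\b) {};
\foreach \a/\b in {1/3,4/1,6/-5,7/1} \node[circle,draw,fill=white,inner sep=1.6pt] at (\a,\b) {};
\node[below left] at (1,3) {$x=1$};
\node[above] at (4,1.2) {$4$};
\node[left] at (5.9,-5.3) {$6$};
\node[right] at (7.05,0.9) {$7$};
\end{tikzpicture}
\caption{A function on eight points of a line. Filled dots are sampled; $\hat h$ is their lower convex envelope and $L$ extends its middle piece. A line $\ell$ through the point $x=1$, which is above $L$, that passes below the sample stays below $L$ from the middle piece on. It can pass above a point on the right only if that point lies below $L$, as the point $6$ does.}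
\label{fig:line}
\end{figure}

In the plane the pieces of $\hat h$ are triangles, and one triangle $F$ does not separate. If $\ell-L$ is positive at $x$ and nonpositive on $F$, the argument of Lemma~\ref{lem:line} gives $\ell\le L$ only in the shadow that $F$ casts from $x$. We need a family $\mathcal C$ of triangles that cuts the domain into two balanced parts, and we lose every point that sees a member of $\mathcal C$. The planar separator theorem gives $|\mathcal C|=O(\sqrt r)$. The loss per round is then a fraction of order $\sqrt r\cdot(\log r)/r$, and over $k$ rounds we need $k(\log r)/\sqrt r$ to be a small multiple of $\varepsilon$. This is the reason for the choice $r\approx(\Lambda\ln\Lambda)^2$ with $\Lambda\approx k/\varepsilon$ in Theorem~\ref{thm:main}.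

\section{Auxiliary points and general position}\label{sec:gp}

Two defects must be repaired before the plan can be carried out. First, the lower envelope of a sample is defined only on the convex hull of the sample, which may miss many points of $P$. We add three far points with very large values. Second, ties are harmful: if $f\equiv0$, every point sees every piece spanned by sample points. We perturb $f$ generically. A generic perturbation alone could destroy the convexity of an affine $f$, so we first add a small strictly convex term that dominates it.

Fix a triangle $Q$ with $P\subset\operatorname{int}Q$, let $O=\{o_1,o_2,o_3\}$ be its vertex set, and let $P^+=P\cup O$. Four points of the plane are affinely dependent, so for each $4$-element subset $W\subset P^+$ we can fix a nonzero vector $c^W\in\mathbb R^W$ with $\sum_{y}c^W_y=0$ and $\sum_yc^W_yy=0$. Fix $\omega\in\mathbb R^{P^+}$ outside the finitely many hyperplanes $\sum_{y\in W}c^W_y\omega(y)=0$. For $\delta>0$ define $f_\delta:P^+\to\mathbb R$ by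
\[
f_\delta(y)=f(y)+\delta|y|^2+\delta^2\omega(y)\quad(y\in P),\qquad f_\delta(o)=\delta^{-1}+\delta^2\omega(o)\quad(o\in O).
\]
Values on $O$ cost no queries. For an affinely independent triple $\tau\subset P^+$ let $L^\delta_\tau$ be the affine function that agrees with $f_\delta$ on $\tau$, and let $a^\delta_\tau$ be its gradient.

How small $\delta$ must be depends on all values of $f$, so the tester cannot choose $\delta$. Part (SG) of the next lemma removes this difficulty.

\begin{lemma}\label{lem:perturb}
For every $f:P\to\mathbb R$ there is $\delta_0>0$ such that the following hold for all $\delta\in(0,\delta_0)$.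
\begin{enumerate}
\item[(GP)] No affine function agrees with $f_\delta$ at four distinct points of $P^+$.
\item[(EQ)] For every $S\subset P$: $f|_S$ is convex $\iff$ $f_\delta|_S$ is convex $\iff$ $f_\delta|_{S\cup O}$ is convex.
\item[(SG)] For all affinely independent triples $\tau,\tau',\tau''\subset P^+$ and all $y\in P^+$, the signs ($+$, $-$ or $0$) of
\[
L^\delta_\tau(y)-f_\delta(y)\qquad\text{and}\qquad\det\big(a^\delta_{\tau'}-a^\delta_\tau,\;a^\delta_{\tau''}-a^\delta_\tau\big)
\]
do not depend on $\delta$. The first is determined by the values of $f$ on $(\tau\cup\{y\})\cap P$, the second by the values of $f$ on $(\tau\cup\tau'\cup\tau'')\cap P$.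
\end{enumerate}
\end{lemma}

\begin{proof}
A nonzero Laurent polynomial in $\delta$ has, for all small $\delta>0$, the sign of its nonzero coefficient of lowest degree. We apply this to finitely many Laurent polynomials and take $\delta_0$ small enough for all of them.

(GP) If an affine $\ell$ agrees with $f_\delta$ on a $4$-element set $W$, then $\sum_{y\in W}c^W_yf_\delta(y)=\sum_{y\in W}c^W_y\ell(y)=0$. The left side is a Laurent polynomial whose coefficient of $\delta^2$ is $\sum c^W_y\omega(y)\ne0$, so it does not vanish for small $\delta$.

(EQ) We use Lemma~\ref{lem:equiv}(b) and go through the simple configurations $(x;Y,\lambda)$ in $P^+$. If $x\in P$ and $Y\subset P$, then by \eqref{eq:quad} the gap of $f_\delta$ is $A+\delta B+\delta^2C$, where $A$ is the gap of $f$ and $B=\sum\lambda_y|y-x|^2>0$. For small $\delta$ this is negative if $A<0$ and positive if $A\ge0$. This gives the first equivalence. If $x\in P$ and $Y$ meets $O$, the coefficient of $\delta^{-1}$ in the gap is $\sum_{o\in Y\cap O}\lambda_o>0$, so the configuration is not violated. Finally $x\in O$ is impossible, since a vertex of $Q$ is not a convex combination of other points of $Q$. So $f_\delta$ has the same violated configurations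 in $S\cup O$ as in $S$.

(SG) We have $L^\delta_\tau=\sum_{q\in\tau}f_\delta(q)\beta_q$, where the barycentric coordinates $\beta_q$ of $\tau$ are affine functions that depend only on the positions of the points. Hence both quantities are Laurent polynomials in $\delta$ whose coefficients are determined by the stated values of $f$.
\end{proof}

Every decision of the tester that involves $f_\delta$ will be a function of signs as in (SG), at points already queried. The tester reads each sign off the lowest nonzero coefficient; equivalently, it computes in the ordered field $\mathbb R(\delta)$ with $\delta$ a positive infinitesimal. Its behavior is then the same as if it used the real function $f_\delta$ for any $\delta\in(0,\delta_0)$. \emph{From now on $f$ and a real $\delta\in(0,\delta_0)$ are fixed, and $h=f_\delta:P^+\to\mathbb R$.}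

\section{The lower envelope of a sample}\label{sec:envelope}

In this section and the next, $R\subset P$ is a fixed set of at most $r$ points and $R^+=R\cup O$. Call an affine function $\ell$ a \emph{minorant} if $\ell\le h$ on $R^+$, and define the \emph{envelope}
\[
\hat h(z)=\max\{\ell(z):\ \ell\text{ a minorant}\},\qquad z\in Q .
\]
Identify $\ell(z)=\langle a,z\rangle+b$ with $(a,b)\in\mathbb R^3$. The minorants form a polyhedron $\mathcal L\subset\mathbb R^3$ with one constraint $\ell(q)\le h(q)$ for each $q\in R^+$. Its normal vector is $(q,1)$, and three such normals are linearly independent exactly when the three points are affinely independent. We use two facts from linear programming. A point of a polyhedron in $\mathbb R^3$ is a vertex if and only if three linearly independent constraints are tight at it. If a nonempty polyhedron contains no line, every linear functional that is bounded above on it attains its maximum at a vertex.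

By the first fact and (GP), at a vertex of $\mathcal L$ exactly three constraints are tight, and the three points are affinely independent. The triangle $F$ that they span is called a \emph{facet}; it determines the vertex of $\mathcal L$, which we denote by $L_F$. Conversely, an affinely independent triple in $R^+$ spans a facet if and only if the affine interpolant of $h$ on it is a minorant. Let $\mathcal F$ be the set of facets and $a_F=\nabla L_F$. A \emph{corner} is a vertex of a facet.

\begin{lemma}\label{lem:tri}
\begin{enumerate}
\item[(a)] $L_F\le h$ on $R^+$, with equality exactly at the three vertices of $F$, and $\hat h=\max_{F\in\mathcal F}L_F$ on $Q$.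
\item[(b)] For $z\in Q$ and $F\in\mathcal F$, we have $\hat h(z)=L_F(z)$ if and only if $z\in F$. The facets are contained in $Q$ and cover it.
\item[(c)] Two distinct facets are disjoint or meet in a common vertex or a common edge.
\item[(d)] A point $p\in R^+$ is a corner if and only if $\hat h(p)=h(p)$. A corner is a vertex of every facet that contains it.
\item[(e)] Let $w\in\operatorname{int}Q$. If $w$ lies in the relative interior of an edge of a facet, exactly two facets contain $w$, and they share this edge. In all cases, any two facets containing $w$ are joined by a chain of facets containing $w$ in which consecutive ones share an edge.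
\item[(f)] $|\mathcal F|\le2r+1$.
\item[(g)] Distinct facets have distinct gradients $a_F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first statement is the definition. The polyhedron $\mathcal L$ contains the constant $\min_{R^+}h$. It contains no line: if $\ell+tm\in\mathcal L$ for all real $t$, then the affine function $m$ vanishes on $O$, so $m=0$. For $z=\sum\mu_io_i\in Q$ with convex weights $\mu_i$, every minorant has $\ell(z)\le\sum\mu_ih(o_i)$. So the maximum defining $\hat h(z)$ exists and is attained at a vertex $L_F$.

(b) Let $\beta_q$ be the barycentric coordinates of $F$, indexed by its vertices $q$. If $z\in F$, all $\beta_q(z)\ge0$, and every minorant has $\ell(z)=\sum\beta_q(z)\ell(q)\le\sum\beta_q(z)h(q)=L_F(z)$. If $z\notin F$, then $\beta_q(z)<0$ for some $q$. For small $t>0$ the function $L_F-t\beta_q$ is a minorant: it is smaller than $L_F$ at $q$, equal to $L_F$ at the other two vertices, and the remaining constraints have slack. Its value at $z$ exceeds $L_F(z)$, so $\hat h(z)>L_F(z)$. Facets lie in $Q$ because $R^+\subset Q$, and they cover $Q$ by (a).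

(c) Let $F\ne F'$. The affine function $L_F-L_{F'}$ is not zero, equals $\hat h-L_{F'}\ge0$ on $F$, and by (b) vanishes on $F$ exactly at the points of $F\cap F'$. The zero set in a triangle of a nonzero affine function that is nonnegative on it is empty, a vertex or an edge. By symmetry $F\cap F'$ is also empty, a vertex or an edge of $F'$.

(d) If $p$ is a vertex of a facet $F$, then $\hat h(p)=L_F(p)=h(p)$ by (b) and (a). If $\hat h(p)=h(p)$ and $F$ is any facet containing $p$, then $L_F(p)=\hat h(p)=h(p)$, so $p$ is a vertex of $F$ by (a).

(e) Take a disc around $w$ inside $Q$, so small that it meets only facets that contain $w$ and only edges that contain $w$. The facets containing $w$ cover it, and by (c) they have disjoint interiors. If $w$ is interior to a facet, (c) shows that no other facet contains it. If $w$ is in the relative interior of an edge $e$ of $F$, then by (c) every other facet containing $w$ meets $F$ in $e$ and has $e$ as an edge. Each such facet covers half of the disc, so there are exactly two. If $w$ is a corner, then by (d) each facet containing $w$ cuts out a sector of the disc with apex $w$. The sectors cover the disc and have disjoint interiors, so cyclically consecutive ones share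 a radius, and by (c) the two facets share an edge.

(f) Let $v\le r+3$ be the number of corners. Each $o_i$ lies in a facet and is an extreme point of $Q$, so it is a corner; the other $v-3$ corners lie in $P\subset\operatorname{int}Q$. By (d), the angles of the facets add up to $2\pi$ at each interior corner and to the angle of $Q$ at $o_i$. So $|\mathcal F|\pi=\pi+2\pi(v-3)$ and $|\mathcal F|=2v-5\le2r+1$.

(g) If $a_F=a_{F'}$, then $L_F=L_{F'}+c$ for a constant $c$. At a vertex $q$ of $F$ we get $h(q)-c=L_{F'}(q)\le h(q)$, so $c\ge0$; exchanging the roles gives $c\le0$. Then $L_F=L_{F'}$, and $F=F'$ by (a).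
\end{proof}

A point $y\in P$ \emph{sees} the facet $F$ if $h(y)\le L_F(y)$, that is, if $(y,h(y))$ lies on or below the plane through the lifted facet. Let
\[
\mathcal V(y)=\{F\in\mathcal F:\ L_F(y)\ge h(y)\}
\]
be the set of facets seen by $y$. By Lemma~\ref{lem:tri}(a), $\mathcal V(y)=\emptyset$ if and only if $h(y)>\hat h(y)$.

\section{A planar graph on the facets}\label{sec:graph}

We want a graph $G$ on $\mathcal F$ with three properties. It must be planar, so that it has a small separator. The set $\mathcal V(y)$ must be connected in $G$, so that a point that sees no separator facet sees only one side. And each minorant must lie below the maximum of $L_F$ over a clique of $G$, because a clique cannot contain facets from both sides.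

The second property asks that facets sharing an edge be adjacent. For the third, raise a minorant $\ell$ until it touches the lifted sample at a corner $p$. For an interior corner we shall see that $\nabla\ell$ lies in the convex hull of the gradients $a_F$, $F\ni p$, so $\ell$ lies below the maximum of these $L_F$. Making all facets at $p$ mutually adjacent would create a $K_5$ as soon as five facets meet at $p$. Triangulating the convex hull of the gradients reduces the number of facets needed to three and keeps the graph planar. We therefore draw $G$ in the plane of gradients.

For a corner $p$ let
\[
\Gamma_p=\big\{g\in\mathbb R^2:\ h(p)-\langle g,p\rangle\le h(q)-\langle g,q\rangle\ \text{ for all }q\in R^+\big\},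
\]
the closed convex set of gradients of minorants that are tight at $p$. Let $F$ be a facet with vertices $p,q,q'$. Then $a_F\in\Gamma_p$, and the constraints of $\Gamma_p$ for $q$ and $q'$ are tight at $a_F$, with linearly independent normals $q-p$ and $q'-p$. So
\begin{equation}\label{eq:extreme}
a_F\text{ is an extreme point of }\Gamma_p\text{ for every facet }F\ni p .
\end{equation}
Consequently $H_p=\operatorname{conv}\{a_F:F\ni p\}\subset\Gamma_p$ is a convex polygon, a segment or a point, and its vertices are exactly the points $a_F$, $F\ni p$.

Fix once and for all a linear order on the triples of points of $P^+$; it orders the facets. Triangulate $H_p$ by the diagonals that start at $a_{F}$ for the first facet $F\ni p$. The segments \emph{arising from $p$} are the sides of $H_p$ and these diagonals (if $H_p$ is a segment, it counts as its own side). The graph $G$ has vertex set $\mathcal F$, and $F,F'$ are adjacent if $[a_F,a_{F'}]$ arises from some corner. We draw $F$ at the point $a_F$ and an edge as the straight segment; see Figure~\ref{fig:star}.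

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \i in {1,...,5} {
  \draw (0,0) -- ({18+72*\i}:1.6) -- ({90+72*\i}:1.6);
  \node at ({-18+72*\i}:0.9) {$F_{\i}$};
}
\fill (0,0) circle (1.5pt) node[below=2pt] {$p$};
\begin{scope}[xshift=5cm]
\foreach \i in {1,...,5} {
  \draw ({-18+72*\i}:1.35) -- ({54+72*\i}:1.35);
  \fill ({-18+72*\i}:1.35) circle (1.5pt);
  \node at ({-18+72*\i}:1.72) {$a_{F_{\i}}$};
}
\draw[dashed] (54:1.35) -- (198:1.35) (54:1.35) -- (270:1.35);
\end{scope}
\end{tikzpicture}
\caption{Left: five facets around an interior corner $p$ in the domain. Right: the polygon $H_p$ spanned by their gradients. Facets that share an edge give sides of $H_p$; the dashed diagonals are the other edges of $G$ arising from $p$. Every point of $H_p$ lies in a triangle whose vertices are pairwise adjacent in $G$.}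
\label{fig:star}
\end{figure}

\begin{lemma}\label{lem:planar}
The graph $G$ is planar, and two distinct facets that share an edge are adjacent in $G$.
\end{lemma}

\begin{proof}
We first compare two corners $p\ne p'$. Let $E$ be the line $\{g:h(p)-\langle g,p\rangle=h(p')-\langle g,p'\rangle\}$. The constraint for $q=p'$ puts $\Gamma_p$ in one closed half-plane bounded by $E$, and the constraint for $q=p$ puts $\Gamma_{p'}$ in the other, so $\Gamma_p\cap\Gamma_{p'}\subset E$. On $E$ the systems defining $\Gamma_p$ and $\Gamma_{p'}$ have the same left side. Hence
\[
\Gamma_p\cap\Gamma_{p'}=\Gamma_p\cap E=\Gamma_{p'}\cap E=:I ,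
\]
a closed convex subset of the line $E$. An extreme point of $\Gamma_p$ or of $\Gamma_{p'}$ that lies on $E$ is an extreme point of the smaller set $I$, that is, an endpoint of $I$. We claim:
\begin{quote}
$(\ast)$ If a segment $e$ arising from $p$ has a relative interior point $w$ in $\Gamma_{p'}$, then $e=I$.
\end{quote}
Indeed, $w\in\Gamma_p\cap\Gamma_{p'}\subset E$, and $e\subset\Gamma_p$ lies on one side of $E$. A segment on one side of a line that touches the line at a relative interior point lies in the line. So $e\subset I$. By \eqref{eq:extreme} the two endpoints of $e$ are extreme points of $\Gamma_p$ on $E$, hence two distinct endpoints of $I$, and $I=e$.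

The vertices of $G$ are drawn at distinct points by Lemma~\ref{lem:tri}(g). We check that the drawing has no crossings.

\emph{No vertex lies in the relative interior of an edge.} Let $e$ arise from $p$ and suppose that $a_F$ is in its relative interior. If $p\in F$, this contradicts \eqref{eq:extreme}, since $e\subset\Gamma_p$. If $p\notin F$, let $p'$ be a vertex of $F$. Then $a_F\in\Gamma_{p'}$, so $e=I$ by $(\ast)$. But $a_F$ is an extreme point of $\Gamma_{p'}$ on $E$, hence an endpoint of $I=e$, a contradiction.

\emph{Two different edges have no common relative interior point.} If both arise from the same corner, they are sides or noncrossing diagonals of one convex polygon. If $e$ arises from $p$ and $e'$ from $p'\ne p$ and they share a relative interior point $w$, then $w\in\Gamma_p\cap\Gamma_{p'}$, and $(\ast)$ applied to each gives $e=I=e'$.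

So $G$ is planar. Now let $F\ne F'$ share the edge $[p,p']$. Then $a_F,a_{F'}\in\Gamma_p\cap\Gamma_{p'}\subset E$. Since $H_p$ lies on one side of $E$, the set $H_p\cap E$ is the convex hull of the vertices of $H_p$ that lie on $E$. These vertices are endpoints of $I$ by \eqref{eq:extreme}, so there are at most two, and $a_F\ne a_{F'}$ are two of them. Hence $H_p\cap E=[a_F,a_{F'}]$ is a side of $H_p$.
\end{proof}

\begin{lemma}\label{lem:clique}
For every minorant $\ell$ there are facets $F_1,F_2,F_3$, pairwise equal or adjacent in $G$, with $\ell\le\max(L_{F_1},L_{F_2},L_{F_3})$ on $Q$.
\end{lemma}

\begin{proof}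
Let $a=\nabla\ell$ and let $c=\min_{R^+}(h-\ell)\ge0$ be attained at $p\in R^+$. Then $\ell+c$ is a minorant, so $\ell+c\le\hat h$ on $Q$ and $h(p)=\ell(p)+c\le\hat h(p)\le h(p)$. By Lemma~\ref{lem:tri}(d), $p$ is a corner, and $L_F(z)=h(p)+\langle a_F,z-p\rangle$ for every facet $F\ni p$.

Let $T=\{s(z-p):z\in Q,\ s\ge0\}$, the cone of directions pointing from $p$ into $Q$. It is generated by the three vectors $o_i-p$, hence closed and convex. (It is the whole plane unless $p\in O$.) For $d\in T$ and small $t>0$, the point $p+td$ lies in $Q$, and it lies in a facet $F\ni p$ because the other facets have positive distance from $p$. Then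
\[
h(p)+t\langle a,d\rangle=(\ell+c)(p+td)\le\hat h(p+td)=h(p)+t\langle a_F,d\rangle .
\]
Therefore
\begin{equation}\label{eq:dir}
\langle a,d\rangle\le\max_{F\ni p}\langle a_F,d\rangle\qquad\text{for all }d\in T .
\end{equation}

Let $T^\circ=\{u:\langle u,d\rangle\le0\text{ for all }d\in T\}$ be the polar cone, and recall that $T^{\circ\circ}=T$ for a closed convex cone $T$. We claim that $a\in H_p+T^\circ$. This set is convex, and it is closed as the sum of a compact and a closed set. If $a$ is not in it, the separation theorem gives a vector $d$ with $\langle a,d\rangle>\sup\{\langle b+u,d\rangle:b\in H_p,\ u\in T^\circ\}$. Since $T^\circ$ is a cone and the supremum is finite, $\langle u,d\rangle\le0$ for all $u\in T^\circ$, so $d\in T^{\circ\circ}=T$. Taking $u=0$ gives $\langle a,d\rangle>\max_{F\ni p}\langle a_F,d\rangle$, contrary to \eqref{eq:dir}.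

Write $a=a'+u$ with $a'\in H_p$ and $u\in T^\circ$. For $z\in Q$ we have $z-p\in T$, so $\langle u,z-p\rangle\le0$ and
\begin{equation}\label{eq:dom}
\ell(z)\le\ell(z)+c=h(p)+\langle a,z-p\rangle\le h(p)+\langle a',z-p\rangle .
\end{equation}
The point $a'$ lies in a triangle of the triangulation of $H_p$, or in $H_p$ itself if that is a segment or a point. So $a'$ is a convex combination of $a_{F_1},a_{F_2},a_{F_3}$ for facets $F_i\ni p$ that are pairwise equal or adjacent. The right side of \eqref{eq:dom} is the same convex combination of $L_{F_1}(z),L_{F_2}(z),L_{F_3}(z)$, hence at most their maximum.
\end{proof}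

\begin{lemma}\label{lem:conn}
Let $y\in P$ with $\mathcal V(y)\ne\emptyset$. Then $\mathcal V(y)$ contains every facet that contains $y$, and $\mathcal V(y)$ induces a connected subgraph of $G$.
\end{lemma}

\begin{proof}
We have $h(y)\le\hat h(y)$. If $F\ni y$, then $L_F(y)=\hat h(y)\ge h(y)$, so $F\in\mathcal V(y)$. Since $y\in\operatorname{int}Q$, the facets containing $y$ are connected to each other within $\mathcal V(y)$ by Lemmas~\ref{lem:tri}(e) and~\ref{lem:planar}.

It remains to join a facet $F\in\mathcal V(y)$ with $y\notin F$ to a facet containing $y$. We walk from $F$ straight to $y$ and show that the value at $y$ of the affine function of the current facet never decreases. Choose $z\in\operatorname{int}F$ off all lines that join $y$ to a corner other than $y$, and put $z_s=z+s(y-z)$ for $0\le s\le1$. The segment $[z,y]$ lies in $\operatorname{int}Q$ and contains no corner except possibly $y$. It meets each edge in at most one point: otherwise the line through $z$ and $y$ would contain both endpoints of the edge, one of which is not $y$. Let $0<s_1<\dots<s_t<1$ be the parameters $s<1$ at which $z_s$ lies on an edge, and put $s_0=0$, $s_{t+1}=1$. For $s_i<s<s_{i+1}$ the point $z_s$ stays in the union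 of the interiors of the facets, which are disjoint open sets, so it stays in the interior of one facet $F_i$. We have $F_0=F$, and $y\in F_t$ because facets are closed. The point $z_{s_i}$ lies in $F_{i-1}\cap F_i$ and in the relative interior of an edge, so $F_{i-1}$ and $F_i$ are equal or share an edge, by Lemma~\ref{lem:tri}(e).

The function $s\mapsto L_{F_i}(z_s)-L_{F_{i-1}}(z_s)$ is affine. It vanishes at $s_i$, where both terms equal $\hat h(z_{s_i})$, and it is nonnegative on $(s_i,s_{i+1})$, where $L_{F_i}=\hat h\ge L_{F_{i-1}}$. So it is nonnegative at $s=1$. Hence $h(y)\le L_{F_0}(y)\le L_{F_1}(y)\le\dots\le L_{F_t}(y)$. All $F_i$ belong to $\mathcal V(y)$, and consecutive ones are equal or adjacent by Lemma~\ref{lem:planar}.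
\end{proof}

We can now prove the planar counterpart of Lemma~\ref{lem:line}.

\begin{proposition}\label{prop:sep}
Let $\mathcal F=\mathcal A\cup\mathcal B\cup\mathcal C$ be a partition such that $G$ has no edge between $\mathcal A$ and $\mathcal B$. Let $x,y\in P$ and let $\ell$ be a minorant with $\ell(x)=h(x)$. Suppose that $\mathcal V(x)\subset\mathcal A$, that $\mathcal V(y)\cap\mathcal C=\emptyset$, and that some facet containing $y$ is not in $\mathcal A$. Then $\ell(y)\le h(y)$.
\end{proposition}

\begin{proof}
Take $F_1,F_2,F_3$ from Lemma~\ref{lem:clique}. At $x$, some $F_i$ has $L_{F_i}(x)\ge\ell(x)=h(x)$, so $F_i\in\mathcal V(x)\subset\mathcal A$. The other two are equal or adjacent to $F_i$, so none of $F_1,F_2,F_3$ is in $\mathcal B$.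

Suppose that $\ell(y)>h(y)$. Then some $F_j$ has $L_{F_j}(y)\ge\ell(y)>h(y)$, so $F_j\in\mathcal V(y)$. Since $F_j\notin\mathcal B$ and $\mathcal V(y)$ avoids $\mathcal C$, we get $F_j\in\mathcal A$. Let $F'\notin\mathcal A$ be a facet containing $y$. By Lemma~\ref{lem:conn}, $F'\in\mathcal V(y)$, so $F'\in\mathcal B$, and there is a path from $F_j$ to $F'$ inside $\mathcal V(y)\subset\mathcal A\cup\mathcal B$. Such a path contains an edge between $\mathcal A$ and $\mathcal B$, a contradiction.
\end{proof}

\section{The tester}\label{sec:tester}

The partitions to which we apply Proposition~\ref{prop:sep} come from the following theorem.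

\begin{theorem}[Lipton and Tarjan {\cite[Theorem 4]{LT}}]\label{thm:LT}
The vertices of a planar graph with $v$ vertices and nonnegative vertex costs of total at most $1$ can be partitioned into sets $\mathcal A,\mathcal B,\mathcal C$ such that no edge joins $\mathcal A$ and $\mathcal B$, each of $\mathcal A$ and $\mathcal B$ has cost at most $2/3$, and $|\mathcal C|\le2\sqrt2\sqrt v$.
\end{theorem}

For each abstract graph with costs we fix one such partition in advance. Let $k,\Lambda,r$ be as in Theorem~\ref{thm:main}.

\subsection*{The random tree}
It is convenient to describe the recursion for all test points at once, as a random binary tree; the tester generates only one path of it. Each node $\nu$ carries a set $D_\nu\subset P$, and the root carries $P$. If $|D_\nu|\le r$, then $\nu$ is a leaf. Otherwise $\nu$ is internal. Draw $r$ independent uniform points of $D_\nu$, independently of all other draws, and let $R_\nu$ be the set of points drawn. Form $R^+_\nu$, $\hat h_\nu$, $\mathcal F_\nu$, $G_\nu$ and $\mathcal V_\nu(\cdot)$ as in Sections~\ref{sec:envelope} and~\ref{sec:graph}. For $y\in P$ let $\varphi_\nu(y)$ be the first facet, in the fixed order, that contains $y$. Give the facet $F$ the cost $|\{y\in D_\nu:\varphi_\nu(y)=F\}|/|D_\nu|$.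 The costs add up to $1$ and $G_\nu$ is planar, so Theorem~\ref{thm:LT} gives $\mathcal A_\nu,\mathcal B_\nu,\mathcal C_\nu$. The $\mathcal A$-child and the $\mathcal B$-child of $\nu$ carry the disjoint sets
\[
\{y\in D_\nu:\varphi_\nu(y)\in\mathcal A_\nu\}\qquad\text{and}\qquad\{y\in D_\nu:\varphi_\nu(y)\in\mathcal B_\nu\},
\]
each of size at most $\frac23|D_\nu|$. An internal node at depth $j$ has $1\le r<|D_\nu|\le(2/3)^jN$, so $j<\log_{3/2}N\le k$. Thus internal nodes have depth in $\{0,\dots,k-1\}$.

\subsection*{A trial}
Choose $x\in P$ uniformly, independently of the samples, query $f(x)$, and start at the root. At an internal node $\nu$, where $x\in D_\nu$, query $f$ on $R_\nu$ and proceed as follows.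
\begin{enumerate}
\item If $\mathcal V_\nu(x)=\emptyset$, that is, $h(x)>\hat h_\nu(x)$, \textbf{reject}.
\item Otherwise, if $\mathcal V_\nu(x)\cap\mathcal C_\nu\ne\emptyset$, stop and accept this trial.
\item Otherwise $\mathcal V_\nu(x)$ is nonempty, connected by Lemma~\ref{lem:conn}, and disjoint from $\mathcal C_\nu$, so it is contained in $\mathcal A_\nu$ or in $\mathcal B_\nu$. Move to the corresponding child. Since $\varphi_\nu(x)\in\mathcal V_\nu(x)$ by Lemma~\ref{lem:conn}, $x$ belongs to the set of this child.
\end{enumerate}
At a leaf $\mu$, query $f$ on $D_\mu$, let $Y$ be the union of $D_\mu$ and the sets $R_\nu$ over the internal nodes $\nu$ of the path, and \textbf{reject} if and only if $f|_Y$ is not convex.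

The tester runs $\lceil3/\varepsilon\rceil$ independent trials, each with fresh samples, and rejects if and only if some trial rejects. It is adaptive, as it must be: each set $D_\nu$ below the root depends on earlier answers.

\subsection*{The tester does not need $\delta$}
We check that everything computed at $\nu$ is determined by signs as in (SG) at points of $R_\nu^+\cup\{x\}$. A triple $\tau\subset R_\nu^+$ spans a facet if and only if it is affinely independent and $L^\delta_\tau(q)-f_\delta(q)\le0$ for all $q\in R_\nu^+$. For facets $F\ne F'$ at a corner $p$, the segment $[a_F,a_{F'}]$ is a side of $H_p$ if and only if the determinants $\det(a_{F'}-a_F,a_{F''}-a_F)$ over the other facets $F''\ni p$ all have the same sign; the diagonals are fixed by the order. This determines $G_\nu$ as an abstract graph. The map $\varphi_\nu$, the costs, the partition and the sets of the children then depend only on positions of points and need no query. Finally $\mathcal V_\nu(x)$ is given by the signs of $L_F(x)-h(x)$.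

\subsection*{Number of queries}
A path has at most $k$ internal nodes, so a trial makes at most $1+kr+r$ queries, which gives the bound $\lceil3/\varepsilon\rceil(1+(k+1)r)$. For $N\ge2$ we have $k\le\log_{3/2}N+1\le4\log N$. With $u=\frac{\log N}\varepsilon+2\ge2$ this gives $\Lambda\le32u$ and $\ln\Lambda\le\ln32+\ln u\le6\ln u$. Hence $r=O(\varepsilon^{-2}\log^2N\log^2u)$, and the asymptotic bound in Theorem~\ref{thm:main} follows.

\subsection*{Convex functions are always accepted}
Let $f$ be convex. Then $f|_Y$ is convex for every $Y\subset P$, so no leaf rejects. By (EQ), $h$ is convex on $P^+$, so each $x\in P$ has a support $\ell_x$ on $P^+\supset R_\nu^+$. This is a minorant at $\nu$, so $\hat h_\nu(x)\ge\ell_x(x)=h(x)$ and step 1 never rejects.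

\section{Far functions are rejected}\label{sec:sound}

Fix the whole tree, that is, the samples at all internal nodes. Each $x\in P$ then has a determined walk. Let $\mathrm{Rej}$ be the set of points whose walk rejects. For an internal node $\nu$ let
\[
K_\nu=\{y\in D_\nu:\ \mathcal V_\nu(y)\cap\mathcal C_\nu\ne\emptyset\}
\]
be the set of points of $D_\nu$ that see a separator facet, and let $K=\bigcup_\nu K_\nu$ be the set of \emph{lost} points. We show that $f$ is convex off $\mathrm{Rej}\cup K$ for every tree and that $K$ is small in expectation.

\begin{proposition}\label{prop:S}
For every tree, $f$ is convex on $S=P\setminus(\mathrm{Rej}\cup K)$.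
\end{proposition}

\begin{proof}
Let $x\in S$. Its walk does not reject, and it does not stop in step 2, since stopping at $\nu$ means $x\in K_\nu$. So it reaches a leaf $\mu$ with $x\in D_\mu\subset Y$, and $f|_Y$ is convex. By (EQ), $h$ is convex on $Y\cup O$, so there is an affine $\ell_x$ with $\ell_x(x)=h(x)$ and $\ell_x\le h$ on $Y\cup O$. Since $R_\nu^+\subset Y\cup O$, this one function is a minorant at every internal node $\nu$ of the path; this is why $Y$ includes all the samples.

We claim that $\ell_x(y)\le h(y)$ for every $y\in P\setminus K$. Let $\nu$ be the last node on the path of $x$ with $y\in D_\nu$; it exists because the root carries $P$. If $\nu$ is the leaf, then $y\in Y$ and the claim holds. Otherwise, exchanging the names of $\mathcal A_\nu$ and $\mathcal B_\nu$ if necessary, $x$ moves from $\nu$ to the $\mathcal A$-child, so $\mathcal V_\nu(x)\subset\mathcal A_\nu$. The point $y$ is in $D_\nu$ but not in the set of this child, so the facet $\varphi_\nu(y)$, which contains $y$, is not in $\mathcal A_\nu$. Since $y\in D_\nu\setminus K_\nu$, we have $\mathcal V_\nu(y)\cap\mathcal C_\nu=\emptyset$. Proposition~\ref{prop:sep} gives $\ell_x(y)\le h(y)$.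

As $S\subset P\setminus K$, every $x\in S$ has a support on $S$. So $h|_S$ is convex by Lemma~\ref{lem:equiv}, and $f|_S$ is convex by (EQ).
\end{proof}

To bound $K$ we use that a facet is determined by three of the sample points and that no other sample point lies below its plane.

\begin{lemma}\label{lem:net}
Let $D\subset P$ be nonempty, let $R$ be the set of values of $r>3$ independent uniform points of $D$, and let $\theta\in(0,1)$. With probability at least $1-(r+3)^3(1-\theta)^{r-3}$, every facet $F$ of the envelope of $R^+$ satisfies $|\{y\in D:h(y)<L_F(y)\}|\le\theta|D|$.
\end{lemma}

\begin{proof}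
Consider $r+3$ slots: the $r$ draws and the three points of $O$. Fix a set of three slots and let $\mathcal E$ be the event that their values span a facet $F$ whose set $B=\{y\in D:h(y)<L_F(y)\}$ has more than $\theta|D|$ points. Condition on the values in the three slots. If they are affinely independent, they determine the interpolant of $h$ and hence the set $B$. On $\mathcal E$ we have $|B|>\theta|D|$, and no draw lies in $B$ because $L_F\le h$ on $R$. At least $r-3$ draws are outside the three slots; they are independent and uniform, so they all miss $B$ with probability at most $(1-\theta)^{r-3}$. Every facet is spanned by the values of some three slots, and there are at most $(r+3)^3$ choices.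
\end{proof}

\begin{lemma}\label{lem:K}
$\mathbb E|K|\le\varepsilon N/4$.
\end{lemma}

\begin{proof}
Fix a node $\nu$ and condition on the samples at its ancestors. They determine $D=D_\nu$; suppose that $|D|>r$. The sample at $\nu$ is distributed as in Lemma~\ref{lem:net}. By (GP), $h=L_F$ at no more than three points of $P^+$, so
\[
|K_\nu|\le\sum_{F\in\mathcal C_\nu}\Big(|\{y\in D:h(y)<L_F(y)\}|+3\Big).
\]
By Theorem~\ref{thm:LT} and Lemma~\ref{lem:tri}(f), $|\mathcal C_\nu|\le2\sqrt2\sqrt{2r+1}=\sqrt{16r+8}\le5\sqrt r$. Put
\[
\theta=\frac{3\ln(r+3)+\ln\Lambda}{r-3},\qquad\text{so that}\qquad(r+3)^3e^{-\theta(r-3)}=\frac1\Lambda .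
\]
We first show
\begin{equation}\label{eq:num}
5\sqrt r\,\Big(\theta+\frac3r\Big)<\frac1\Lambda .
\end{equation}
Since $r-3\ge r/2$, the left side is at most $\big(30\ln(r+3)+10\ln\Lambda+15\big)/\sqrt r$. Since $\Lambda\ge8$, we have $\ln\Lambda>2.07$. Also $r+3\le2(400\Lambda\ln\Lambda)^2$ and $\ln2+2\ln400<12.7$, so
\[
\ln(r+3)\le12.7+2\ln\Lambda+2\ln\ln\Lambda\le12.7+4\ln\Lambda\le10.2\ln\Lambda .
\]
With $15\le7.3\ln\Lambda$, the numerator is at most $(306+10+7.3)\ln\Lambda\le324\ln\Lambda$. Dividing by $\sqrt r\ge400\Lambda\ln\Lambda$ gives at most $324/(400\Lambda)$, which proves \eqref{eq:num}. In particular $\theta<1$.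

By Lemma~\ref{lem:net} and $1-\theta\le e^{-\theta}$, outside an event of probability at most $1/\Lambda$ we have $|K_\nu|\le5\sqrt r\,(\theta|D|+3)\le5\sqrt r\,(\theta+3/r)|D|$, where we used $|D|>r$. On the exceptional event $|K_\nu|\le|D|$. With \eqref{eq:num}, the conditional expectation of $|K_\nu|$ is at most $\frac2\Lambda|D_\nu|$. The sets $D_\nu$ at a fixed depth are disjoint, so the internal nodes at one depth contribute at most $\frac2\Lambda N$ in expectation. There are at most $k$ depths with internal nodes, so $\mathbb E|K|\le2kN/\Lambda=\varepsilon N/4$.
\end{proof}

The size of the separator is decisive in this estimate. Since $\theta$ is of order $(\log r)/r$, the product $|\mathcal C_\nu|\,\theta$ is small only because $|\mathcal C_\nu|$ is much smaller than $r/\log r$; the trivial bound $|\mathcal C_\nu|\le2r+1$ would give nothing. This is where the planarity of $G$ is used.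

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The query bound and the acceptance of convex functions were shown in Section~\ref{sec:tester}. Let $f$ be $\varepsilon$-far from convex. For every tree, Proposition~\ref{prop:S} and Lemma~\ref{lem:extend} give $|S|\le(1-\varepsilon)N$, so $|\mathrm{Rej}|\ge N-|S|-|K|\ge\varepsilon N-|K|$. A trial draws samples only along the path of $x$, but the samples off the path do not affect the walk, so the outcome has the same distribution as the walk of $x$ in a fully generated tree independent of $x$. Since $x$ is uniform, Lemma~\ref{lem:K} gives
\[
\Pr[\text{a trial rejects}]=\frac{\mathbb E|\mathrm{Rej}|}N\ge\varepsilon-\frac\varepsilon4\ge\frac\varepsilon2 .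
\]
All $\lceil3/\varepsilon\rceil$ independent trials accept with probability at most $(1-\varepsilon/2)^{3/\varepsilon}\le e^{-3/2}<1/3$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Complexity of Sublinear Algorithms for Convexity in Higher Dimensions},
\texttt{https://uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 18455/\allowbreak Bommireddi\_VenkataAbhinav.pdf\allowbreak ?sequence=3\&isAllowed=y}

\bibitem{LT}
Lipton and Tarjan,
\emph{A separator theorem for planar graphs},
SIAM J. Appl. Math. 36 (1979).

\end{thebibliography}
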